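
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{question}{Question}

\title{Chains of prescribed ranks in differential posets}


\begin{abstract}
Let $P$ be an $r$-differential poset with rank-generating function $F(P,q)$, and let $0=a_0<a_1<\dots<a_k$ be integers. Count the chains in $P$ whose ranks are $n,n+a_1,\dots,n+a_k$. In Young's lattice the generating function of these numbers over $n$ is a rational function times the rank-generating function, and Stanley asked whether this holds in every $r$-differential poset. We show that it does not: for every $r\ge 1$ there is an explicit $r$-differential poset for which it fails already for pairs of elements two ranks apart. We then show that, for each $r$, the sequences $(a_i)$ for which the statement holds in all $r$-differential posets are exactly the saturated ones, $a_i=i$, and that a single poset can violate the statement for all other sequences at once.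
\end{abstract}

\section{The question and the answer}

Let $P$ be a partially ordered set. We write $x\lessdot y$ if $y$ covers $x$, and we put
\[
D(x)=\{w: w\lessdot x\},\quad U(x)=\{y: x\lessdot y\},\quad d(x)=\#D(x),\quad u(x)=\#U(x).
\]
Let $r$ be a positive integer. The poset $P$ is \emph{$r$-differential} if
\begin{itemize}
\item[(D1)] $P$ is locally finite (all intervals are finite), graded, and has a unique minimal element $\hat 0$;
\item[(D2)] if $x\ne y$, then $\#(U(x)\cap U(y))=\#(D(x)\cap D(y))$;
\item[(D3)] $u(x)=d(x)+r$ for every $x\in P$.
\end{itemize}
Let $\rho$ be the rank function, with $\rho(\hat 0)=0$, let $P_n$ be the set of elements of rank $n$, and let $p_n=\#P_n$, with $P_{-1}=\emptyset$ and $p_{-1}=0$. By (D3) every element has finitely many upper covers, so by induction on $n$ every $P_n$ is finite. The \emph{rank-generating function} is $F(P,q)=\sum_{n\ge0}p_nq^n$.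

The axioms balance steps up against steps down: from every element there are $r$ more steps up than down, and for distinct $x,y$ there are as many ways to go from $x$ to $y$ by one step up and one step down as by one step down and one step up. The basic example is Young's lattice $Y$, the set of integer partitions ordered by inclusion of Young diagrams. It is $1$-differential, and $F(Y,q)=\prod_{i\ge1}(1-q^i)^{-1}$.

We count chains by their ranks. Let $a=(a_0,\dots,a_k)$ be a sequence of integers with $0=a_0<a_1<\dots<a_k$. Let $\alpha(P;n,n+a_1,\dots,n+a_k)$ be the number of chains $x_0<x_1<\dots<x_k$ in $P$ with $\rho(x_i)=n+a_i$ for all $i$, and let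
\[
G_a(P,q)=\sum_{n\ge0}\alpha(P;n,n+a_1,\dots,n+a_k)\,q^n .
\]
We call $a$ \emph{saturated} if $a_i=i$ for all $i$.

The simplest case is $a=(0,1)$. Counting covering pairs first by their lower and then by their upper element, we get from (D3)
\[
\alpha(P;n,n+1)=\sum_{x\in P_n}u(x)=\sum_{x\in P_n}\bigl(d(x)+r\bigr)=\alpha(P;n-1,n)+r\,p_n ,
\]
where the first summand is $0$ for $n=0$. Hence $G_{(0,1)}(P,q)=\frac{r}{1-q}F(P,q)$ for \emph{every} $r$-differential poset. In Young's lattice more is known: for every $a$ there is a rational function $R(q)$ with $G_a(Y,q)=R(q)F(Y,q)$. Problem~3 of \cite{Stanley} asks whether this holds in general.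

\begin{question}
Let $P$ be an $r$-differential poset. Is there, for every $a$, a rational function $R(q)$, depending on $a$ and $P$, such that $G_a(P,q)=R(q)F(P,q)$?
\end{question}

Since $F(P,q)$ has constant term $1$, the quotient $G_a(P,q)/F(P,q)$ is always a power series; the question is whether it is rational. We shall say that \emph{rationality holds} (or \emph{fails}) for $(P,a)$. The two facts above point to ``yes''. There is one reason for doubt: the axioms control the number of \emph{paths} in the Hasse diagram, whereas for $a=(0,2)$ one counts pairs $x<z$, regardless of how many elements lie between $x$ and $z$.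

\begin{theorem}\label{thm:A}
For every $r\ge1$ there is an explicitly constructed $r$-differential poset $P$ such that $\sum_{n\ge0}\alpha(P;n,n+2)q^n$ is not of the form $R(q)F(P,q)$ with $R$ rational.
\end{theorem}

\begin{theorem}\label{thm:B}
Fix $r\ge1$.
\begin{enumerate}
\item If $a=(0,1,\dots,k)$, then rationality holds for $(P,a)$ for every $r$-differential poset $P$, with $R$ depending only on $r$ and $k$.
\item If $a$ is not saturated, then rationality fails for $(P,a)$ for some $r$-differential poset $P$. Moreover, there is a family of $r$-differential posets $P_\sigma$, indexed by the continuum of $0/1$-sequences $\sigma$, such that for all but countably many $\sigma$ rationality fails for $(P_\sigma,a)$ simultaneously for all non-saturated $a$.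
\item In \textup{(2)}, ``rational'' may be replaced by membership of $R$ in any prescribed countable set of power series, for instance the set of series in $\mathbb Q[[q]]$ that are algebraic over $\mathbb Q(q)$.
\end{enumerate}
\end{theorem}

So, for each $r$, the sequences $a$ for which rationality holds in all $r$-differential posets are exactly the saturated ones. Part~(1) is essentially due to Stanley.

Section~\ref{sec:example} shows the main idea on a small example. Section~\ref{sec:saturated} treats saturated chains. Sections~\ref{sec:blocks} and~\ref{sec:family} construct the posets $P_\sigma$, and Sections~\ref{sec:A} and~\ref{sec:B} prove the negative results.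

\section{An example in rank five}\label{sec:example}

Consider the partitions of size at most $4$, and suppose that we want to add elements of rank $5$ so that (D2) and (D3), with $r=1$, hold for the elements of rank $4$. A new element $z$ is described by the set $D(z)$ of partitions of $4$ that it covers; we call this set a \emph{block}. The axioms require that
\begin{itemize}
\item each pair of distinct partitions of $4$ lies together in as many blocks as it has common lower covers;
\item each partition $x$ of $4$ lies in $d(x)+1$ blocks.
\end{itemize}
The pairs with a common lower cover are the three pairs inside $U(21)=\{31,22,211\}$, the pair $U(3)=\{4,31\}$ and the pair $U(111)=\{211,1111\}$, and each of these has exactly one. The partitions $4,31,22,211,1111$ must lie in $2,3,2,3,2$ blocks, respectively.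

Young's lattice is one solution. Its seven blocks are $\{4\}$, $\{4,31\}$, $\{31,22\}$, $\{31,211\}$, $\{22,211\}$, $\{211,1111\}$, $\{1111\}$, coming from $5$, $41$, $32$, $311$, $221$, $2111$, $11111$. A second solution has eight blocks: the three sets $U(3)$, $U(21)$, $U(111)$ and the five one-element sets. The two solutions differ only inside $U(21)$, where
\[
\{31,22,211\},\ \{31\},\ \{22\},\ \{211\}\qquad\text{is exchanged for}\qquad \{31,22\},\ \{31,211\},\ \{22,211\}.
\]
On both sides each of the three partitions lies in two of the blocks shown, and each pair lies in one; see Figure~\ref{fig:flip}.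

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small,inner sep=2.5pt}]
\node (v) at (0,0) {$21$};
\node (a) at (-1.4,1.3) {$31$};
\node (b) at (0,1.3) {$22$};
\node (c) at (1.4,1.3) {$211$};
\node (A) at (-2.1,2.8) {$\{31\}$};
\node (B) at (-0.7,2.8) {$\{22\}$};
\node (W) at (0.7,2.8) {$U(21)$};
\node (C) at (2.1,2.8) {$\{211\}$};
\draw (v)--(a) (v)--(b) (v)--(c);
\draw (a)--(A) (b)--(B) (c)--(C) (W)--(a) (W)--(b) (W)--(c);
\begin{scope}[xshift=7cm]
\node (v2) at (0,0) {$21$};
\node (a2) at (-1.4,1.3) {$31$};
\node (b2) at (0,1.3) {$22$};
\node (c2) at (1.4,1.3) {$211$};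
\node (AB) at (-1.4,2.8) {$32$};
\node (AC) at (0,2.8) {$311$};
\node (BC) at (1.4,2.8) {$221$};
\draw (v2)--(a2) (v2)--(b2) (v2)--(c2);
\draw (AB)--(a2) (AB)--(b2) (AC)--(a2) (AC)--(c2) (BC)--(b2) (BC)--(c2);
\end{scope}
\end{tikzpicture}
\caption{Two ways to continue above $U(21)=\{31,22,211\}$; only the elements of rank $5$ that differ are drawn. Each of $31$, $22$, $211$ has two of them above it, and each pair has one common upper cover, on both sides. But $21$, and everything below it, has four of them above it on the left and three on the right.}
\label{fig:flip}
\end{figure}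

For a fixed $x$ of rank at most $4$, how does the exchange affect the number of elements $z>x$ of rank $5$?
\begin{itemize}
\item If $\rho(x)=4$, this number is $u(x)=d(x)+1$ in both solutions. So the number of pairs with ranks $4,5$ is $7+5=12$ in both.
\item If $x\le 21$, then $x$ is below all exchanged blocks, and exactly one element $z$ above $x$ is lost in passing to Young's lattice.
\item The only other elements of rank at most $3$ are $3$ and $111$. Inside $U(21)$, the partition $3$ is below $31$ only, and $31$ lies in two of the exchanged blocks on either side; so nothing changes. The same holds for $111$, which is below $211$ only.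
\end{itemize}
Hence passing to Young's lattice lowers the number of pairs with ranks $3,5$ by $1$, from $14$ to $13$, while the number of pairs with ranks $4,5$ stays the same.

Thus the axioms prescribe how many blocks contain a given point or a given pair, but not how many blocks there are. Consider the chains with top rank $5$ and prescribed lower ranks. If the second highest rank is $4$, their number is not affected by the exchange; if it is at most $3$, their number drops. Such exchanges can be made, or not made, independently at infinitely many ranks, and this leads to non-rationality in two ways.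

\emph{A relation with a constant term.} For the posets we build, $G=G_{(0,2)}$ satisfies $q^2G=S(q)F-1$ with $S$ rational. Because of the constant $-1$, the quotient $G/F$ can be rational only if $F$ is, and the exchanges can be placed so that $F$ is not rational.

\emph{A delay.} Let $a_1\ge2$. An exchange among the elements of rank $n+1$ changes $F$ first at $q^{n+1}$. It changes $G_{(0,a_1)}$ already at $q^{n+1-a_1}$, because the series is indexed by the bottom rank of the chain. If two posets that first differ in this way had the same quotient $R=G/F$, then the difference of the two series $G$ would be $R$ times the difference of the two series $F$, and would come too late. So distinct exchange patterns that agree on a certain finite initial part give different quotients. There are uncountably many patterns, only finitely many initial parts, and only countably many rational candidates.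

\section{Saturated chains}\label{sec:saturated}

For functions $f:P\to\mathbb Z$ on an $r$-differential poset define
\[
(\mathbf Uf)(z)=\sum_{x\in D(z)}f(x),\qquad (\mathbf Df)(x)=\sum_{z\in U(x)}f(z);
\]
all sums are finite. Let $\mathbf 1$ be the constant function $1$. Then $f_i=\mathbf U^i\mathbf 1$ counts the saturated chains of length $i$ going down from an element, $z=z_0\gtrdot z_1\gtrdot\dots\gtrdot z_i$, and $\varepsilon_i=\mathbf D^i\mathbf 1$ counts those going up, $z=z_0\lessdot z_1\lessdot\dots\lessdot z_i$. The next lemma turns up into down. It gives part~(1) of Theorem~\ref{thm:B}, and it will be needed again in Section~\ref{sec:B}, where we must know the number of chains above an element from what lies below it.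

\begin{lemma}\label{lem:updown}
There are integers $c_{\ell,i}\ge0$, depending only on $r$, $\ell$ and $i$, with $c_{\ell,\ell}=1$ and $c_{\ell,0}>0$, such that
\[
\varepsilon_\ell=\sum_{i=0}^{\ell}c_{\ell,i}f_i
\]
in every $r$-differential poset.
\end{lemma}

\begin{proof}
Expanding the definitions, and separating the term $y=x$, we get
\begin{align*}
(\mathbf{DU}f)(x)&=u(x)f(x)+\sum_{y\ne x}\#(U(x)\cap U(y))\,f(y),\\
(\mathbf{UD}f)(x)&=d(x)f(x)+\sum_{y\ne x}\#(D(x)\cap D(y))\,f(y).
\end{align*}
By (D2) and (D3), $\mathbf{DU}=\mathbf{UD}+r$. By induction on $i$, $\mathbf D\mathbf U^i=\mathbf U^i\mathbf D+ir\,\mathbf U^{i-1}$ for $i\ge1$: indeed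
$\mathbf D\mathbf U^{i+1}=\mathbf U^i\mathbf{DU}+ir\,\mathbf U^i=\mathbf U^{i+1}\mathbf D+(i+1)r\,\mathbf U^i$. Hence $\mathbf D\,p(\mathbf U)=p(\mathbf U)\mathbf D+r\,p'(\mathbf U)$ for every polynomial $p$ with integer coefficients. Moreover, (D3) says that $\mathbf D\mathbf 1=(\mathbf U+r)\mathbf 1$. Therefore, by induction, $\mathbf D^\ell\mathbf 1=c_\ell(\mathbf U)\mathbf 1$, where
\[
c_0=1,\qquad c_{\ell+1}(X)=(X+r)\,c_\ell(X)+r\,c_\ell'(X).
\]
By this recursion $c_\ell$ is monic of degree $\ell$ with nonnegative integer coefficients, and its constant term is positive because $c_{\ell+1}(0)\ge r\,c_\ell(0)$. Let $c_{\ell,i}$ be the coefficient of $X^i$ in $c_\ell$.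
\end{proof}

For example, $c_1=X+r$ and $c_2=X^2+2rX+r^2+r$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Put $A_\ell(q)=\sum_{n\ge0}\alpha(P;n,n+1,\dots,n+\ell)q^n$, so $A_0=F(P,q)$. A chain with consecutive ranks is saturated. Counting such chains by their bottom element gives $A_\ell=\sum_nq^n\sum_{x\in P_n}\varepsilon_\ell(x)$. Counting those with $i+1$ elements by their top element gives $q^iA_i=\sum_nq^n\sum_{x\in P_n}f_i(x)$. By Lemma~\ref{lem:updown}, $A_\ell=\sum_{i\le\ell}c_{\ell,i}\,q^iA_i$. Since $c_{\ell,\ell}=1$, this says that
\[
(1-q^\ell)A_\ell=\sum_{i<\ell}c_{\ell,i}\,q^iA_i\qquad(\ell\ge1).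
\]
By induction on $\ell$, $A_\ell=R_\ell(q)F(P,q)$ with $R_\ell$ rational and depending only on $r$ and $\ell$.
\end{proof}

\section{Building a differential poset rank by rank}\label{sec:blocks}

The example of Section~\ref{sec:example} suggests building differential posets one rank at a time, by choosing blocks.

\begin{definition}
A \emph{partial $r$-differential poset of rank $n$} is a finite graded poset $P_{\le n}=P_0\cup\dots\cup P_n$ with unique minimal element $\hat0$ in which (D2) and (D3) hold for elements of rank less than $n$. An \emph{admissible} multiset of blocks is a multiset $\mathfrak B$ of nonempty subsets of $P_n$ such that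
\begin{itemize}
\item[(i)] each pair $\{x,y\}\subset P_n$ with $x\ne y$ is contained in exactly $\#(D(x)\cap D(y))$ blocks;
\item[(ii)] each $x\in P_n$ lies in exactly $d(x)+r$ blocks.
\end{itemize}
Here, and whenever we count blocks, multiplicities are taken into account.
\end{definition}

Given an admissible $\mathfrak B$, add for each of its members $B$ a new element $z_B$ of rank $n+1$ with $D(z_B)=B$; equal sets that occur several times in $\mathfrak B$ give distinct elements. Conditions (i) and (ii) are (D2) and (D3) for the elements of $P_n$; for elements of lower rank nothing changes, and two elements of different ranks have no common upper or lower covers, so (D2) is trivial for them. Thus we obtain a partial $r$-differential poset of rank $n+1$. We call this passage from rank $n$ to rank $n+1$ \emph{step $n$}. Infinitely many steps starting from $P_0=\{\hat0\}$ produce an $r$-differential poset.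

\paragraph{Reflection step.} This is Wagner's construction (see \cite{Stanley}). The blocks are the sets $U(v)$, one for each $v\in P_{n-1}$, together with $r$ copies of the one-element block $\{y\}$ for each $y\in P_n$. A pair $\{x,y\}$ is contained in $U(v)$ if and only if $v\in D(x)\cap D(y)$, and $x$ lies in $d(x)$ of the sets $U(v)$ and in $r$ of the one-element blocks; so (i) and (ii) hold. Clearly $p_{n+1}=r\,p_n+p_{n-1}$. An element $z_{\{y\}}$ added for one of the $r$ copies of $\{y\}$ is called a \emph{single over} $y$. Reflection in step $0$ produces $r$ atoms.

\paragraph{Flip step at $v\in P_{n-1}$, where $n\ge1$.} Let $U(v)=\{y_1,\dots,y_s\}$ with $3\le s\le r+2$. From the reflection blocks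
\begin{itemize}
\item remove $U(v)$, one copy of $\{y_i\}$ for each $i<s$, and $s-2$ copies of $\{y_s\}$;
\item add $\{y_1,\dots,y_{s-1}\}$, and $\{y_i,y_s\}$ for each $i<s$.
\end{itemize}
The removal is possible because $1\le r$ and $s-2\le r$. All removed and added blocks are subsets of $U(v)$. Each pair in $U(v)$ is contained in exactly one removed block, namely $U(v)$, and in exactly one added block. For $i<s$, the element $y_i$ lies in two removed and two added blocks. The element $y_s$ lies in $1+(s-2)=s-1$ removed and in $s-1$ added blocks. So (i) and (ii) still hold. We remove $2s-2$ blocks and add $s$, hence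
\begin{equation}\label{eq:flipcount}
p_{n+1}=r\,p_n+p_{n-1}-(s-2).
\end{equation}
The condition $s\ge3$ makes the two counts different; for $s=2$ the removed and the added blocks would be the same. For $r=1$ and $s=3$ the flip has the form of the exchange of Section~\ref{sec:example}.

The next lemma isolates the effect of an exchange on chain counts: only the elements $x\le v$ notice it, provided that every other $x$ lies below at most one element of $U(v)$. The lemma is stated with a weight on the new elements, because in Section~\ref{sec:B} each new element $z$ will be counted with the number of ways to continue a chain above $z$.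

\begin{lemma}[Exchange lemma]\label{lem:exchange}
Let $P_{\le n}$ be a partial $r$-differential poset, let $v\in P_{n-1}$, and let $\mathfrak R$ and $\mathfrak A$ be finite multisets of nonempty subsets of $U(v)$ such that every one-element and every two-element subset of $U(v)$ is contained in equally many members of $\mathfrak R$ and of $\mathfrak A$. Let $c$ be a number, let $h$ be a number-valued function on $U(v)$, and put $W(B)=c+\sum_{y\in B}h(y)$. For $x\in P_{\le n}$ with $\rho(x)\le n-1$ let
\[
\delta(x)=\sum_{B\in\mathfrak A,\;x<z_B}W(B)-\sum_{B\in\mathfrak R,\;x<z_B}W(B),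
\]
where $x<z_B$ means that $x<y$ for some $y\in B$.
\begin{enumerate}
\item If $x\le v$, then $\delta(x)=c\,(\#\mathfrak A-\#\mathfrak R)$.
\item If $x$ lies below at most one element of $U(v)$, then $\delta(x)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $y,y'\in U(v)$, equal or not, let $N(y,y')$ be the number of members of $\mathfrak A$ containing both; by assumption the same number results from $\mathfrak R$.

(1) Here $x<z_B$ for every block $B$ in question. The sum over $\mathfrak A$ is $c\,\#\mathfrak A+\sum_yh(y)N(y,y)$, and the sum over $\mathfrak R$ is $c\,\#\mathfrak R+\sum_yh(y)N(y,y)$.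

(2) If $x$ is below no element of $U(v)$, both sums are empty. If $x$ is below $y\in U(v)$ and below no other element of $U(v)$, then $x<z_B$ if and only if $y\in B$. Both sums are then equal to $c\,N(y,y)+\sum_{y'}h(y')N(y,y')$.
\end{proof}

\section{The posets $P_\sigma$}\label{sec:family}

To apply the exchange lemma to every $x$ of rank at most $n-1$, we must flip at an element $v$ for which its two cases are exhaustive: every $x\not\le v$ must lie below at most one element of $U(v)$. After enough reflection steps there is always such a $v$ at which a flip is possible.

\begin{lemma}\label{lem:private}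
Let $n\ge6$, and let $P_{\le n}$ be a partial $r$-differential poset that arises from a partial $r$-differential poset $P_{\le n-4}$ by four reflection steps $n-4,n-3,n-2,n-1$. There is $v\in P_{n-1}$ such that
\begin{enumerate}
\item $\#U(v)=r+1$ if $r\ge2$, and $\#U(v)=3$ if $r=1$; in both cases $3\le\#U(v)\le r+2$;
\item every $x$ of rank at most $n-1$ with $x\not\le v$ lies below at most one element of $U(v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Case $r\ge2$.} Choose $b\in P_{n-2}$ and let $v\in P_{n-1}$ be a single over $b$. Then $D(v)=\{b\}$, so in step $n-1$ the blocks containing $v$ were $U(b)$ and the $r$ copies of $\{v\}$. Hence $U(v)$ consists of $z_{U(b)}$ and $r$ singles over $v$, and $\#U(v)=r+1$. If $x$ has rank at most $n-1$ and lies below a single over $v$, then $x\le v$. So an $x\not\le v$ can lie only below the remaining element $z_{U(b)}$.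

\emph{Case $r=1$.} A single has only two upper covers now, so we need an element $v$ with two lower covers. Choose $b\in P_{n-4}$ and let $w\in P_{n-3}$ be the single over $b$. We list the blocks in the following three steps.
\begin{itemize}
\item Step $n-3$: the blocks containing $w$ are $U(b)$ and $\{w\}$. So $U(w)=\{e_1,e_2\}$ with $e_1=z_{U(b)}$ and $e_2=z_{\{w\}}$, and $D(e_2)=\{w\}$.
\item Step $n-2$: let $v=z_{U(w)}\in P_{n-1}$, so $D(v)=\{e_1,e_2\}$. The blocks containing $e_2$ are $U(w)$ and $\{e_2\}$. So $U(e_2)=\{v,t\}$ with $t=z_{\{e_2\}}$ and $D(t)=\{e_2\}$.
\item Step $n-1$: the blocks containing $v$ are $U(e_1)$, $U(e_2)$ and $\{v\}$. So $U(v)=\{z_{U(e_1)},z_{U(e_2)},z_{\{v\}}\}$, and $\#U(v)=3$.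
\end{itemize}
Let $x\not\le v$ have rank at most $n-1$. Then $x\not\le z_{\{v\}}$. It remains to show that $x$ is not below both $z_{U(e_1)}$ and $z_{U(e_2)}$. Suppose that $x\le z_{U(e_2)}$. Then $x\le v$ or $x\le t$, because $D(z_{U(e_2)})=U(e_2)=\{v,t\}$. Every element strictly below $t$ is $\le e_2<v$, so $x=t$. Since $D(t)=\{e_2\}$, we have $t\notin U(e_1)=D(z_{U(e_1)})$, and as $t$ has rank $n-1$, it is not below $z_{U(e_1)}$.
\end{proof}

We now make flips possible at every sixth step. Let $T=\{6,12,18,\dots\}$.

\begin{definition}
Let $\sigma=(\sigma_n)_{n\in T}\in\{0,1\}^T$. The $r$-differential poset $P_\sigma$ is built from $P_0=\{\hat0\}$ as follows. If $n\notin T$ or $\sigma_n=0$, then step $n$ is a reflection. If $n\in T$ and $\sigma_n=1$, then step $n$ is a flip at an element $v$ as in Lemma~\ref{lem:private}. The element $v$ and the labeling $U(v)=\{y_1,\dots,y_s\}$ used in the flip are chosen once and for all as a function of $P_{\le n}$.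
\end{definition}

Lemma~\ref{lem:private} applies for every $n\in T$, because $n\ge6$ and none of $n-4,\dots,n-1$ is in $T$. Since the choices at step $n$ depend only on $P_{\le n}$, the part $P_{\le n}$ of $P_\sigma$ depends only on $(\sigma_i)_{i<n}$. So $P_\sigma$ and $P_{\sigma'}$ coincide through rank $n$ if $\sigma$ and $\sigma'$ agree at all $i<n$.

Put $\kappa=s-2$ with $s=\#U(v)$; so $\kappa=r-1$ if $r\ge2$ and $\kappa=1$ if $r=1$, and $\kappa\ge1$ always. Setting $\sigma_n=0$ for $n\notin T$, we have by \eqref{eq:flipcount} $p_{n+1}=r\,p_n+p_{n-1}-\kappa\sigma_n$ for all $n\ge0$. Multiplying by $q^{n+1}$ and summing,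
\begin{equation}\label{eq:F}
F(P_\sigma,q)=\frac{1-\kappa\sum_{n\in T}\sigma_nq^{n+1}}{1-rq-q^2}.
\end{equation}

\section{An explicit counterexample for $a=(0,2)$}\label{sec:A}

To count pairs $x<z$ two ranks apart we must know how many elements lie two ranks below $z$. For the posets $P_\sigma$ this is easy, because of two facts. One holds in all differential posets.

\begin{lemma}\label{lem:onecover}
In an $r$-differential poset, two distinct elements have at most one common lower cover.
\end{lemma}

\begin{proof}
Suppose that distinct $x,y$ have common lower covers $w\ne w'$. Then $w$ and $w'$ have at least two common upper covers, $x$ and $y$, so by (D2) they have at least two common lower covers. Iterating, we obtain two distinct elements of rank $0$, a contradiction.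
\end{proof}

The other is special to the construction: in $P_\sigma$, if $n\ge1$ and $z\in P_{n+1}$, then
\begin{equation}\label{eq:inside}
D(z)\subseteq U(v)\quad\text{for some } v\in P_{n-1}.
\end{equation}
This holds for the blocks $U(v)$, for the blocks added in a flip at $v$, and for $\{y\}$ with any $v\in D(y)$, which exists because $n\ge1$. (Young's lattice is not of this kind: $321$ covers $32$, $311$ and $221$, whose intersection is $21$, so these three have no common lower cover.)

\begin{proposition}\label{prop:affine}
Let $P=P_\sigma$, $F=F(P,q)$ and $G=\sum_{n\ge0}\alpha(P;n,n+2)q^n$. There is a rational function $S(q)$, depending only on $r$, with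
\[
q^2G=S(q)F-1 .
\]
\end{proposition}

\begin{proof}
Let $n\ge1$, $z\in P_{n+1}$, and choose $v$ as in \eqref{eq:inside}. By Lemma~\ref{lem:onecover}, $D(y)\cap D(y')=\{v\}$ for distinct $y,y'\in D(z)$. So the sets $D(y)\setminus\{v\}$, $y\in D(z)$, are disjoint, and the number of elements of rank $n-1$ below $z$ is
\[
1+\sum_{y\in D(z)}(d(y)-1).
\]
Sum over $z\in P_{n+1}$. The sum of $d(y)$ counts chains $x\lessdot y\lessdot z$, and the number of terms counts pairs $y\lessdot z$. Hence
\[
\alpha(P;n-1,n+1)=p_{n+1}+\alpha(P;n-1,n,n+1)-\alpha(P;n,n+1)\qquad(n\ge1).
\]
Multiply by $q^{n+1}$ and sum over $n\ge1$. With $A_1=R_1F$ and $A_2=R_2F$ as in Section~\ref{sec:saturated}, and since $p_0=1$ and $p_1=\alpha(P;0,1)=r$, we get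
\[
q^2G=(F-1-rq)+q^2A_2-q(A_1-r)=F-1+q^2A_2-qA_1=\bigl(1+q^2R_2-qR_1\bigr)F-1. \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $P=P_\sigma$, if $G=RF$ with $R$ rational, then Proposition~\ref{prop:affine} gives $1=(S-q^2R)F$, so $F$ is rational. It remains to choose $\sigma$ such that $F$ is not rational. Let $\sigma_n=1$ exactly for $n=6\cdot2^i$, $i\ge0$. The numerator of \eqref{eq:F} has infinitely many nonzero coefficients and arbitrarily long runs of zero coefficients. The coefficients of a rational power series satisfy, from some point on, a linear recurrence of some order $M$, so a run of $M$ zeros beyond that point would make all later coefficients zero. Hence the numerator of \eqref{eq:F}, and with it $F$, is not rational.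
\end{proof}

\begin{remark}
The flips are needed here: for $\sigma=0$ we have $F=1/(1-rq-q^2)$, and Proposition~\ref{prop:affine} shows that then $G/F$ is rational. In general, rationality holds for $(P_\sigma,(0,2))$ if and only if $F(P_\sigma,q)$ is rational. The proof did not use Lemma~\ref{lem:private}(2).
\end{remark}

\section{All non-saturated sequences}\label{sec:B}

The relation of Proposition~\ref{prop:affine} is special to $a=(0,2)$. For general $a$ we do not compute $G_a$; we compare $G_a(P_\sigma,q)$ and $G_a(P_{\sigma'},q)$ at the first coefficient that can differ.

Fix a non-saturated $a=(a_0,\dots,a_k)$. Let $j\ge1$ be the largest index with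
\[
g:=a_j-a_{j-1}\ge2,
\]
and let $\ell=k-j$, so that $a_{j+i}=a_j+i$ for $0\le i\le\ell$. We split a chain $x_0<\dots<x_k$ at its last gap, between $x=x_{j-1}$ and $z=x_j$. Above $z$ the chain is saturated. So for an $r$-differential poset $P$, $m\ge0$ and $N=m+a_j$,
\begin{equation}\label{eq:split}
\alpha(P;m,m+a_1,\dots,m+a_k)=\sum_{z\in P_N}\varepsilon_\ell(z)\sum_{x\in P_{N-g},\;x<z}\omega(x),
\end{equation}
where $\omega(x)$ is the number of chains $x_0<\dots<x_{j-1}=x$ with $\rho(x_i)=m+a_i$. A saturated chain from $\hat0$ to $x$ contains such a chain, so $\omega(x)\ge1$.

The factor $\varepsilon_\ell(z)$ counts chains above $z$, in ranks where the posets may differ in many ways. Lemma~\ref{lem:updown} removes this difficulty: since $f_0=1$ and $f_i(z)=\sum_{y\in D(z)}f_{i-1}(y)$ for $i\ge1$,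
\begin{equation}\label{eq:eps}
\varepsilon_\ell(z)=c+\sum_{y\in D(z)}h(y),\qquad c=c_{\ell,0}>0,\qquad h=\sum_{i=1}^{\ell}c_{\ell,i}f_{i-1}.
\end{equation}
In particular the right-hand side of \eqref{eq:split} depends only on $P_{\le N}$, and $\varepsilon_\ell(z)$ has the form of the weight $W(D(z))$ in Lemma~\ref{lem:exchange}.

\begin{proposition}\label{prop:order}
Let $\sigma\ne\sigma'$ first differ at $n\in T$, and suppose that $n+1\ge a_j$. Then the lowest power of $q$ with nonzero coefficient in $G_a(P_\sigma,q)-G_a(P_{\sigma'},q)$ is $q^{n+1-a_j}$.
\end{proposition}

\begin{proof}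
The two posets coincide through rank $n$, so by the remark after \eqref{eq:eps} the coefficients of $q^m$ with $m+a_j\le n$ agree. Now let $m=n+1-a_j\ge0$, so $N=n+1$. We may assume that $\sigma_n=1$, so that step $n$ is a flip at $v$ for $\sigma$ and a reflection for $\sigma'$. Let $\mathfrak R$ and $\mathfrak A$ be the multisets of blocks removed and added in this flip, and let $s=\#U(v)$. The values of $\omega$ on $P_{N-g}$ and of $h$ on $P_n$ depend only on $P_{\le n}$, so they are the same for both posets. By \eqref{eq:eps}, $\varepsilon_\ell(z_B)=W(B)$ for every block $B$, and the blocks common to both posets contribute equally. Interchanging the sums in \eqref{eq:split}, we see that the coefficient of $q^m$ in $G_a(P_\sigma,q)-G_a(P_{\sigma'},q)$ is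
\[
\sum_{x\in P_{N-g}}\omega(x)\,\delta(x),
\]
with $\delta(x)$ as in Lemma~\ref{lem:exchange} for these $\mathfrak R,\mathfrak A,c,h$. Since $g\ge2$, the elements $x$ in this sum have rank $N-g\le n-1$, so the lemma applies; its hypothesis on points and pairs was verified when the flip was defined. By Lemma~\ref{lem:private}(2), every $x\not\le v$ lies below at most one element of $U(v)$ and has $\delta(x)=0$. If $x\le v$, then $\delta(x)=c\,(s-(2s-2))=-(s-2)c$. So the coefficient is
\[
-(s-2)\,c\sum_{x\in P_{N-g},\;x\le v}\omega(x).
\]
It is nonzero: $s\ge3$, $c>0$, $\omega\ge1$, and $v$, whose rank is $n-1\ge N-g$, has an element of rank $N-g$ weakly below it.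
\end{proof}

\begin{remark}
The hypothesis that $a$ is not saturated enters through $g\ge2$. If $g$ were $1$, then $x$ would have rank $n$, and ``$x<z_B$'' would have to mean $x\in B$. The computation in Lemma~\ref{lem:exchange}(2), with $y=x$, would give $\delta(x)=0$ for all $x\in U(v)$, in accordance with Theorem~\ref{thm:B}(1).
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2) and (3)]
Fix a non-saturated $a$ at first, and write $F_\sigma=F(P_\sigma,q)$, $G_\sigma=G_a(P_\sigma,q)$ and $R_\sigma=G_\sigma/F_\sigma$. Since $F_\sigma\in\mathbb Z[[q]]$ has constant term $1$, we have $R_\sigma\in\mathbb Z[[q]]$.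

\emph{Injectivity for a given initial pattern.} Let $\sigma\ne\sigma'$ agree at all $i\in T$ with $i+1<a_j$. We claim that $R_\sigma\ne R_{\sigma'}$. Suppose that $R_\sigma=R_{\sigma'}=R$. If $\sigma,\sigma'$ first differ at $n$, then $n+1\ge a_j$, and
\[
G_\sigma-G_{\sigma'}=R\,(F_\sigma-F_{\sigma'}).
\]
The posets coincide through rank $n$ and $R$ is a power series, so the right-hand side is divisible by $q^{n+1}$. By Proposition~\ref{prop:order} the coefficient of $q^{n+1-a_j}$ on the left is nonzero, and $n+1-a_j<n+1$ because $a_j\ge2$. This is a contradiction.

\emph{Counting.} Let $\mathcal S$ be a countable set of power series. For each of the finitely many initial patterns $(\sigma_i)_{i\in T,\,i+1<a_j}$, the map $\sigma\mapsto R_\sigma$ is injective on the sequences with this pattern. So $R_\sigma\in\mathcal S$ for only countably many $\sigma$. There are only countably many sequences $a$. Hence, outside a countable subset of the uncountable set $\{0,1\}^T$, we have $G_a(P_\sigma,q)/F(P_\sigma,q)\notin\mathcal S$ for all non-saturated $a$ simultaneously. This proves~(3); the series in $\mathbb Q[[q]]$ algebraic over $\mathbb Q(q)$ form a countable set,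 since there are countably many polynomials over $\mathbb Q(q)$ and each nonzero one has finitely many roots in $\mathbb Q[[q]]$.

\emph{Rational functions.} For~(2) take $\mathcal S=\mathbb Q(q)\cap\mathbb Z[[q]]$, which is countable. It remains to see that if $R_\sigma$ is a rational function with complex coefficients, then $R_\sigma\in\mathbb Q(q)$. There are an $M$ and polynomials $A,B$ over $\mathbb C$ of degree at most $M$, not both zero, with $BR_\sigma=A$. For fixed $M$ this is a homogeneous system of linear equations with rational coefficients in the $2M+2$ coefficients of $A$ and $B$. A nonzero solution over $\mathbb C$ implies a nonzero solution over $\mathbb Q$, and in it $B\ne0$, since $B=0$ would force $A=0$. Hence $R_\sigma=A/B\in\mathbb Q(q)$.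
\end{proof}

\begin{thebibliography}{9}
\bibitem{Stanley} Stanley, \emph{Differential posets}, J. AMS \textbf{1} (1988). \url{https://klein.mit.edu/~rstan/pubs/pubfiles/77.pdf}
\end{thebibliography}

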